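
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Stable bundles with the Chern classes of the tangent bundle of projective space}


\begin{abstract}
We prove that for every $n\ge 2$ a stable bundle of rank $n$ on $\mathbb{P}^n$ with the Chern classes of $T\mathbb{P}^n$ is isomorphic to $T\mathbb{P}^n$; only $c_1$ and $c_2$ are needed. More generally, we classify the stable reflexive sheaves of rank $r\ge 2$ on $\mathbb{P}^n$ with $c_1=-1$ and $c_2=1$, the smallest value of $c_2$ that can occur: they are the kernels of the maps $\mathcal{O}^{r+1}\to\mathcal{O}(1)$ given by $r+1$ independent linear forms. The method is to modify the sheaf along a hyperplane on which its restriction is not stable, and to apply the Bogomolov inequality to the Harder--Narasimhan factors of the result.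
\end{abstract}

\section{The question and the answer}

We work over $\mathbb{C}$. A vector bundle $E$ on $\mathbb{P}^n$ is \emph{stable} if every coherent subsheaf $F\subset E$ with $0<\operatorname{rk}F<\operatorname{rk}E$ satisfies $c_1(F)/\operatorname{rk}F<c_1(E)/\operatorname{rk}E$, where first Chern classes are regarded as integers through $H^2(\mathbb{P}^n,\mathbb{Z})=\mathbb{Z}H$, with $H$ the hyperplane class. The tangent bundle $T\mathbb{P}^n$, $n\ge2$, is stable of rank $n$, and the Euler sequence
\begin{equation}\label{eq:euler}
0\to\mathcal{O}\to\mathcal{O}(1)^{n+1}\to T\mathbb{P}^n\to0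
\end{equation}
gives $c(T\mathbb{P}^n)=(1+H)^{n+1}$. Let $M_n$ be the moduli space of \emph{all} stable bundles of rank $n$ on $\mathbb{P}^n$ with these Chern classes. The question, posed in \cite{MVB}, is whether $M_n$ is a point for every $n\ge5$; this is known for $2\le n\le4$. In other words: do stability and the Chern classes determine the tangent bundle?

Locally they do. The tangent space to $M_n$ at $T\mathbb{P}^n$ is $\operatorname{Ext}^1(T\mathbb{P}^n,T\mathbb{P}^n)=H^1(\Omega\otimes T\mathbb{P}^n)$. Tensor \eqref{eq:euler} with $\Omega$: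
\[
0\to\Omega\to\Omega(1)^{n+1}\to\Omega\otimes T\mathbb{P}^n\to0 .
\]
The dual Euler sequence $0\to\Omega\to\mathcal{O}(-1)^{n+1}\to\mathcal{O}\to0$ gives $H^2(\Omega)=0$, and its twist by $\mathcal{O}(1)$ gives $H^1(\Omega(1))=0$, because $H^0(\mathcal{O}^{n+1})\to H^0(\mathcal{O}(1))$ is an isomorphism. Hence $\operatorname{Ext}^1(T\mathbb{P}^n,T\mathbb{P}^n)=0$, and $T\mathbb{P}^n$ is a reduced isolated point of $M_n$. The question is whether there are other points.

One would guess that there are none. A bundle $E$ of rank $n$ is isomorphic to $T\mathbb{P}^n$ as soon as it is the quotient of $\mathcal{O}(1)^{n+1}$ by a copy of $\mathcal{O}$: the inclusion is then given by $n+1$ linear forms without common zeros, that is, by a basis of the linear forms. So we need $n+1$ good sections of $E(-1)$. If $E$ has the Chern classes of $T\mathbb{P}^n$, then $\chi(E(-1))=\chi(T\mathbb{P}^n(-1))=n+1$. For $n=2$ this produces the sections: $H^2(E(-1))$ is dual to $\operatorname{Hom}(E,\mathcal{O}(-2))$, which vanishes by stability, so $h^0(E(-1))\ge3$. For larger $n$ the intermediate cohomology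 groups also enter $\chi$, and stability says nothing direct about them. The proof below avoids them. It uses only $c_1$ and $c_2$, which are preserved by restriction to hyperplanes as long as these have dimension at least $2$.

It is convenient to pass to $G=E^*(1)$. For $E=T\mathbb{P}^n$ this is $\Omega(1)$, the kernel of $\mathcal{O}^{n+1}\to\mathcal{O}(1)$. For linearly independent linear forms $l_0,\dots,l_r$ on $\mathbb{P}^n$ put
\[
K(l_0,\dots,l_r)=\ker\bigl((l_0,\dots,l_r)\colon\mathcal{O}^{r+1}\to\mathcal{O}(1)\bigr).
\]
Thus $K(l_0,\dots,l_n)\cong\Omega_{\mathbb{P}^n}(1)$. We also use stability (always slope stability) for torsion-free sheaves, with the same definition; reflexive sheaves are recalled in Section~\ref{sec:facts}.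

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $G$ be a stable reflexive sheaf (for example a stable bundle) on $\mathbb{P}^n$ of rank $r\ge n$ with $c_1=-1$ and $c_2=1$. Then $r=n$ and $G\cong\Omega_{\mathbb{P}^n}(1)$.
\end{theorem}

\begin{corollary}\label{cor:main}
$M_n$ is a point for every $n\ge2$. More strongly, every stable bundle $E$ of rank $n$ on $\mathbb{P}^n$ with $c_1(E)=n+1$ and $c_2(E)=\binom{n+1}{2}$ is isomorphic to $T\mathbb{P}^n$.
\end{corollary}

\begin{theorem}\label{thm:class}
Let $n\ge2$ and $r\ge2$. Every semistable torsion-free sheaf of rank $r$ on $\mathbb{P}^n$ with $c_1=-1$ has $c_2\ge1$. The stable reflexive sheaves of rank $r$ with $c_1=-1$ and $c_2=1$ are exactly the sheaves $K(l_0,\dots,l_r)$ with $l_0,\dots,l_r$ linearly independent. Hence they exist if and only if $r\le n$, and their isomorphism classes correspond bijectively to the points of $\mathrm{Gr}(r+1,n+1)$ via $W=\langle l_0,\dots,l_r\rangle$. Such a sheaf is locally free if and only if $r=n$. In particular $\Omega_{\mathbb{P}^n}(1)$ is the only stable bundle of any rank $\ge2$ on $\mathbb{P}^n$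 with $c_1=-1$ and $c_2=1$.
\end{theorem}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
Let $E$ be as in the corollary. Then $\mathrm{ch}_2(E)=\frac{(n+1)^2}{2}-\frac{n(n+1)}{2}=\frac{n+1}{2}$. For $G=E^*(1)$ this gives
\[
c_1(G)=-(n+1)+n=-1,\qquad \mathrm{ch}_2(G)=\tfrac{n+1}{2}-(n+1)+\tfrac n2=-\tfrac12 ,
\]
so $c_2(G)=\frac12c_1(G)^2-\mathrm{ch}_2(G)=1$. Duals and twists of stable bundles are stable, so $G$ is stable. By Theorem~\ref{thm:main}, $G\cong\Omega(1)$, that is, $E\cong T\mathbb{P}^n$. Conversely $T\mathbb{P}^n$ is stable (this is reproved in Section~\ref{sec:class}), so $M_n$ is not empty. By the computation of $\operatorname{Ext}^1(T\mathbb{P}^n,T\mathbb{P}^n)$ above, the point is reduced.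
\end{proof}

\emph{Plan.} Section~\ref{sec:plane} gives the whole argument for rank $2$ on $\mathbb{P}^2$. Sections~\ref{sec:facts}--\ref{sec:trivial} prepare the general case, and Section~\ref{sec:key} proves the main step: if $G_D$ is not stable for \emph{some} hyperplane $D$, then $G\cong K(l_0,\dots,l_r)$. Theorem~\ref{thm:main} follows from this by a short induction in Section~\ref{sec:proof}. In Section~\ref{sec:class} we treat the sheaves whose restrictions are all stable and prove Theorem~\ref{thm:class}.

\section{The idea on the plane}\label{sec:plane}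

Let $G$ be a stable bundle of rank $2$ on $\mathbb{P}^2$ with $c_1=-1$ and $c_2=1$, so $\mathrm{ch}_2(G)=-\frac12$. Choose any line $i\colon D\hookrightarrow\mathbb{P}^2$ with equation $h$. On $D\cong\mathbb{P}^1$ the bundle splits:
\[
G_D\cong\mathcal{O}_D(d)\oplus\mathcal{O}_D(-1-d),\qquad d\ge0 .
\]
The summand $\mathcal{O}_D(d)$ has degree larger than the slope $-\frac12$. We remove the other summand by setting
\[
G'=\ker\bigl(G\to G_D\to i_*\mathcal{O}_D(-1-d)\bigr).
\]
This is again a bundle, squeezed between $G(-1)$ and $G$:
\[
0\to G(-1)\to G'\to i_*\mathcal{O}_D(d)\to0 .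
\]
Since $\mathrm{ch}(i_*\mathcal{O}_D(d))=e^{dH}(1-e^{-H})=H+(d-\frac12)H^2$, we get
\[
c_1(G')=-3+1=-2,\qquad \mathrm{ch}_2(G')=\bigl(-\tfrac12+1+1\bigr)+d-\tfrac12=1+d .
\]
Thus $c_1(G'(1))=0$ and $\mathrm{ch}_2(G'(1))=1+d-2+1=d$, that is, $c_2(G'(1))=-d$.

Now $G'$ is semistable: a subsheaf of rank $1$ and degree $k$ is also a subsheaf of $G$, so $k<-\frac12$, hence $k\le-1=\mu(G')$. The Bogomolov inequality gives $c_2(G'(1))\ge0$, so $d=0$. Therefore $A=G'(1)$ is semistable of rank $2$ with $c_1=c_2=0$, and such a bundle is trivial. Indeed $\chi(A)=2$, and $h^2(A)=\dim\operatorname{Hom}(A,\mathcal{O}(-3))=0$ by semistability, so there are two independent sections $s,t$. If $s\wedge t$ were zero, $s$ and $t$ would lie in a saturated subsheaf $\mathcal{O}(k)\subset A$ of rank $1$ with at least two independent sections, so $k\ge1$, which semistability forbids. So $s\wedge t$ is a nonzero section of $\det A=\mathcal{O}$, hence nowhere zero, and $s,t$ trivialize $A$.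

Twisting the exact sequence by $\mathcal{O}(1)$ we find
\[
0\to G\to\mathcal{O}^2\xrightarrow{(s_1,s_2)}\mathcal{O}_D(1)\to0 .
\]
The sections $s_1,s_2$ are independent because $H^0(G)=0$. If $l_1,l_2$ are linear forms lifting them, then $h,l_1,l_2$ are coordinates on $\mathbb{P}^2$, and a pair $(u_1,u_2)$ lies in $G$ exactly when $l_1u_1+l_2u_2=-hu_0$ for some, necessarily unique, $u_0$. So $G\cong K(h,l_1,l_2)\cong\Omega(1)$.

Three things change in general. The destabilizing sheaf $F\subset G_D$ may have any rank $a$, and $G'$ has no visible reason to be semistable; we shall bound the slopes of its Harder--Narasimhan factors and apply Bogomolov to each of them. The triviality of a semistable reflexive sheaf with $c_1=c_2=0$ no longer follows from Riemann--Roch on $\mathbb{P}^n$; we shall prove it by the same modification technique. Finally, for $n\ge3$ the restriction $G_D$ may a priori be stable; in Theorem~\ref{thm:main} induction on $n$ takes care of this, because $G_D$ then lives on $\mathbb{P}^{n-1}$ and its rank is too large.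

\section{Conventions and standard facts}\label{sec:facts}

All sheaves are coherent. For a sheaf $A$ on $\mathbb{P}^m$ write $\deg A=c_1(A)\in\mathbb{Z}$, and for $m\ge2$ let $\mathrm{ch}_2(A)=\frac12c_1^2-c_2\in\mathbb{Q}$ be the coefficient of $H^2$ in the Chern character. Both are additive on exact sequences, and
\begin{equation}\label{eq:twist}
\deg A(k)=\deg A+kr,\qquad \mathrm{ch}_2(A(k))=\mathrm{ch}_2(A)+k\deg A+\tfrac{k^2}{2}r\qquad(r=\operatorname{rk}A).
\end{equation}
The condition $c_1=-1$, $c_2=1$ means $\deg=-1$, $\mathrm{ch}_2=-\frac12$.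

\smallskip
\emph{Slopes.} The slope of a torsion-free sheaf $A\neq0$ is $\mu(A)=\deg A/\operatorname{rk}A$. It is semistable if $\mu(B)\le\mu(A)$ for all nonzero subsheaves $B$ (equivalently, $\mu(B)\ge\mu(A)$ for all nonzero torsion-free quotients $B$), and stable if the inequality is strict whenever $0<\operatorname{rk}B<\operatorname{rk}A$. A subsheaf $B\subset A$ is \emph{saturated} if $A/B$ is torsion-free; replacing $B$ by its saturation does not change its rank and does not lower its degree, so it suffices to test saturated subsheaves. Every torsion-free $A\ne0$ has a unique Harder--Narasimhan (HN) filtration $0=A_0\subset A_1\subset\dots\subset A_t=A$ whose factors $A_i/A_{i-1}$ are torsion-free, semistable, and of strictly decreasing slope. If $\operatorname{rk}A_1=\operatorname{rk}A$ then $A_1=A$, since $A/A_1$ is torsion-free.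

\smallskip
\emph{Facts.} We use the following.

\begin{enumerate}
\item[(F1)] \emph{Bogomolov inequality.} A semistable torsion-free sheaf of rank $r$ on $\mathbb{P}^m$, $m\ge2$, satisfies $\mathrm{ch}_2\le c_1^2/(2r)$. For surfaces see \cite[Thm.~3.4.1]{HL}; the general case follows by restricting to general complete intersection surfaces of high degree, on which semistability persists by the Mehta--Ramanathan theorem. See also \cite[\S3]{Langer}.

\item[(F2)] \emph{Reflexive sheaves.} A sheaf $A$ is reflexive if $A\to A^{**}$ is an isomorphism. On a smooth variety, $A$ is reflexive if and only if it is torsion-free and $\operatorname{depth}A_x\ge2$ at every (not necessarily closed) point $x$ with $\dim\mathcal{O}_x\ge2$ \cite[Prop.~1.3]{Hartshorne}. Consequences: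
\begin{enumerate}
\item[(i)] If $A$ is reflexive and $A'=\ker(A\to Q)$, where $A\to Q$ is onto and $\operatorname{depth}Q_x\ge1$ whenever $\dim\mathcal{O}_x\ge2$, then $A'$ is reflexive, because $\operatorname{depth}A'_x\ge\min(\operatorname{depth}A_x,\operatorname{depth}Q_x+1)$. This applies when $Q$ is torsion-free, and when $Q=i_*Q_0$ with $Q_0$ torsion-free on a hyperplane.
\item[(ii)] A reflexive sheaf is locally free outside a closed set of codimension $\ge3$, by the Auslander--Buchsbaum formula. A reflexive sheaf of rank $1$ is a line bundle. A map of reflexive sheaves that is an isomorphism outside a closed set of codimension $\ge2$ is an isomorphism.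
\item[(iii)] Let $A$ be reflexive on $\mathbb{P}^m$, $m\ge2$, and let $D=\{h=0\}$ be \emph{any} hyperplane. Since $h$ is not a zero divisor on $A$, depth drops by one, so $A_D:=A|_D$ has depth $\ge1$ at every point with $\dim\mathcal{O}_{D,x}\ge1$; that is, $A_D$ is torsion-free on $D$. For the same reason $\mathrm{ch}(A_D)=\mathrm{ch}(A)|_D$; in particular $A_D$ has the same rank and degree as $A$, and the same $\mathrm{ch}_2$ if $m\ge3$. For \emph{general} $D$, $A_D$ is reflexive \cite[Cor.~1.1.14]{HL}.
\end{enumerate}

\item[(F3)] If $A$ is reflexive on $\mathbb{P}^m$, $m\ge2$, then $H^1(A(j))=0$ for $j\ll0$. By Serre duality this group is dual to $\operatorname{Ext}^{m-1}(A(j),\omega)$, which for $j\ll0$ is $H^0(\mathcal{E}xt^{m-1}(A,\omega)(-j))$; and $\mathcal{E}xt^{m-1}(A,\omega)=0$, since the local projective dimension of $A$ is at most $m-2$.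

\item[(F4)] Let $i\colon D\hookrightarrow\mathbb{P}^m$, $m\ge2$, be a hyperplane, with hyperplane class $H_D=H|_D$, and let $F$ be a sheaf on $D$ of rank $a$ and degree $d$. Grothendieck--Riemann--Roch gives $\mathrm{ch}(i_*F)=i_*\bigl(\mathrm{ch}(F)\,(1-e^{-H_D})/H_D\bigr)$, hence $\deg i_*F=a$ and $\mathrm{ch}_2(i_*F)=d-\frac a2$.

\item[(F5)] A torsion sheaf on $\mathbb{P}^m$ has $\deg\ge0$, with equality if and only if its support has codimension $\ge2$. In that case, if $m\ge2$, also $\mathrm{ch}_2\ge0$, with equality if and only if the codimension is $\ge3$. (The empty set has every codimension.)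
\end{enumerate}

\begin{lemma}\label{lem:gg}
A globally generated torsion-free sheaf $Q$ of rank $q$ on $\mathbb{P}^m$ has $\deg Q\ge0$, and if $\deg Q=0$ then $Q\cong\mathcal{O}^q$.
\end{lemma}

\begin{proof}
Choose $q$ global sections that are independent at the generic point. They give an injection $\mathcal{O}^q\hookrightarrow Q$ with torsion cokernel, so $\deg Q\ge0$ by (F5). If $\deg Q=0$, the cokernel has support of codimension $\ge2$. The same holds for the cokernel of $Q\hookrightarrow Q^{**}$, so the composite $\mathcal{O}^q\to Q\hookrightarrow Q^{**}$ is an isomorphism outside a closed set of codimension $\ge2$, hence an isomorphism by (F2)(ii). So $Q\hookrightarrow Q^{**}$ is onto, and $Q=Q^{**}\cong\mathcal{O}^q$.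
\end{proof}

\section{Modification along a hyperplane}\label{sec:mod}

The comparison sheaves in this problem are $\mathcal{O}$ and $\mathcal{O}(-1)$: the modification in Section~\ref{sec:plane} ended with copies of $\mathcal{O}(-1)$. We therefore replace $\mathrm{ch}_2$ by a combination with $\deg$ that vanishes on both. For a sheaf $A$ on $\mathbb{P}^m$, $m\ge2$, put
\[
\delta(A)=\mathrm{ch}_2(A)+\tfrac12\deg A ,\qquad\text{so that}\qquad \delta(\mathcal{O}(k))=\tfrac12k(k+1).
\]

\begin{lemma}\label{lem:delta}
Let $m\ge2$.
\begin{enumerate}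
\item[(i)] $\delta$ is additive on exact sequences, and $\delta(A(-1))=\mathrm{ch}_2(A)-\frac12\deg A$ for every sheaf $A$ on $\mathbb{P}^m$. In particular $\delta(A(-1))=0$ if $(\deg A,\mathrm{ch}_2(A))$ is $(0,0)$ or $(-1,-\frac12)$.
\item[(ii)] If $i\colon D\hookrightarrow\mathbb{P}^m$ is a hyperplane and $F$ is a sheaf on $D$, then $\delta(i_*F)=\deg F$.
\item[(iii)] Let $A\ne0$ be a torsion-free sheaf on $\mathbb{P}^m$ whose HN factors all have slope in $[-1,0]$. Then $\delta(A)\le0$, and if $\delta(A)=0$ then every HN factor has slope $0$ or $-1$.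
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Additivity is clear. By \eqref{eq:twist}, with $r=\operatorname{rk}A$, $\delta(A(-1))=\mathrm{ch}_2(A)-\deg A+\frac r2+\frac12(\deg A-r)=\mathrm{ch}_2(A)-\frac12\deg A$.

(ii) By (F4), $\delta(i_*F)=\deg F-\frac a2+\frac a2=\deg F$, where $a=\operatorname{rk}F$.

(iii) For a semistable sheaf $B$ of rank $b$ and slope $\mu$, (F1) reads $\mathrm{ch}_2(B)\le\frac12b\mu^2$, so $\delta(B)\le\frac12b\,\mu(\mu+1)$. For $\mu\in[-1,0]$ the right side is $\le0$, and it is $0$ only for $\mu=0$ or $\mu=-1$. Now sum over the HN factors.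
\end{proof}

\begin{lemma}\label{lem:mod}
Let $A$ be a reflexive sheaf of rank $r$ on $\mathbb{P}^m$, $m\ge2$, let $i\colon D\hookrightarrow\mathbb{P}^m$ be a hyperplane, and let $F\subset A_D$ have rank $a$, $0<a<r$, and degree $d$, with $A_D/F$ torsion-free on $D$. Put $A'=\ker\bigl(A\to i_*(A_D/F)\bigr)$.
\begin{enumerate}
\item[(i)] $A'$ is reflexive of rank $r$, and there is an exact sequence
\begin{equation}\label{eq:mod}
0\to A(-1)\to A'\to i_*F\to0 .
\end{equation}
Consequently $\deg A'=\deg A-(r-a)$ and $\delta(A')=\delta(A(-1))+d$.
\item[(ii)] Let $B$ be a torsion-free quotient of $A'$ of rank $b$. Then the image $C$ of $A(-1)$ in $B$ has rank $b$, and $\deg C\le\deg B$.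
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Reflexivity is (F2)(i). The kernel of $A\to i_*A_D$ is $A(-1)$, and $A'$ is the preimage of $i_*F$; this is \eqref{eq:mod}. The formulas follow from (F4) and Lemma~\ref{lem:delta}(i),(ii).

(ii) $B/C$ is a quotient of $A'/A(-1)=i_*F$, so it is torsion. Now use (F5).
\end{proof}

In both applications $\delta(A(-1))=0$, so $\delta(A')=\deg F$. If the HN slopes of $A'$ lie in $[-1,0]$, Lemma~\ref{lem:delta}(iii) says that $\deg F\le0$: the restriction $A_D$ cannot be too unstable. In the first application this is all we need. In the second, $\deg F\ge0$ from the start, and the equality case determines $A'$.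

\section{Semistable sheaves with $c_1=c_2=0$}\label{sec:trivial}

\begin{lemma}\label{lem:trivial}
A semistable reflexive sheaf $A$ of rank $r$ on $\mathbb{P}^m$, $m\ge2$, with $\deg A=0$ and $\mathrm{ch}_2(A)=0$ is isomorphic to $\mathcal{O}^r$.
\end{lemma}

\begin{proof}
Induction on $m$. The case $m=2$ is Riemann--Roch; for $m\ge3$ we use a modification to show that the restriction to a general hyperplane is again semistable, hence trivial by induction, and then lift the trivialization.

\emph{The case $m=2$.} Riemann--Roch gives $\chi(A)=r$. The group $H^2(A)$ is dual to $\operatorname{Hom}(A,\mathcal{O}(-3))$, and a nonzero map $A\to\mathcal{O}(-3)$ would have image of negative degree, contradicting semistability. So $h^0(A)\ge r$. Let $I\subset A$ be the image of $H^0(A)\otimes\mathcal{O}\to A$ and $q=\operatorname{rk}I\le r$. Then $\deg I\ge0$ by Lemma~\ref{lem:gg} and $\deg I\le0$ by semistability, so $I\cong\mathcal{O}^q$ by the same lemma. Every section of $A$ lies in $I$, so $q=h^0(I)=h^0(A)\ge r$. Hence $q=r$, and $A/I$ is a torsion sheaf with $\deg=0$ and $\mathrm{ch}_2=0$.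 By (F5) its support has codimension $\ge3$, so it is empty and $A=I\cong\mathcal{O}^r$.

\emph{The case $m\ge3$.} Let $D$ be a general hyperplane, so that $A_D$ is reflexive. We first show that \emph{$A_D$ is semistable}. Let $F\subset A_D$ be saturated of rank $a$, $0<a<r$, and degree $d$; we must prove $d\le0$. Let $A'$ be as in Lemma~\ref{lem:mod}. By Lemma~\ref{lem:delta}(i), $\delta(A(-1))=0$, so $\delta(A')=d$. The HN slopes of $A'$ are
\begin{itemize}
\item at most $0$, since every subsheaf of $A'$ is a subsheaf of the semistable sheaf $A$;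
\item at least $-1$: if $B$ is the last HN factor and $C\subset B$ is the image of $A(-1)$, then $\mu(B)\ge\mu(C)\ge\mu(A(-1))=-1$ by Lemma~\ref{lem:mod}(ii) and the semistability of $A(-1)$.
\end{itemize}
So Lemma~\ref{lem:delta}(iii) gives $d=\delta(A')\le0$, as claimed.

By induction $A_D\cong\mathcal{O}_D^r$. Since $\dim D\ge2$, $H^1(\mathcal{O}_D(j))=0$ for all $j$, and the sequences $0\to A(j-1)\to A(j)\to A_D(j)\to0$ show that $H^1(A(j-1))\to H^1(A(j))$ is surjective for all $j$. By (F3) these groups vanish for $j\ll0$, hence for all $j$. In particular $H^1(A(-1))=0$, so $H^0(A)\to H^0(A_D)=\mathbb{C}^r$ is surjective. Lifting a basis, we obtain a map $\mathcal{O}^r\to A$ that restricts to an isomorphism on $D$. Its determinant is a section of $(\wedge^rA)^{**}\cong\mathcal{O}$, that is, a constant. Now $A$ is locally free at a general point of $D$ by (F2)(ii), and the determinant does not vanish there, so the constant is nonzero. Hence $\mathcal{O}^r\to A$ is an isomorphism wherever $A$ is locally free, and so an isomorphism by (F2)(ii).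
\end{proof}

\section{Restrictions that are not stable}\label{sec:key}

We can now carry out the argument of Section~\ref{sec:plane} in any rank and dimension. Note that $D$ below is any hyperplane and need not be general.

\begin{proposition}\label{prop:key}
Let $n\ge2$ and let $G$ be a stable reflexive sheaf of rank $r\ge2$ on $\mathbb{P}^n$ with $c_1=-1$ and $c_2=1$. Suppose that $G_D$ is not stable for some hyperplane $D=\{h=0\}$. Then $G\cong K(h,l_1,\dots,l_r)$ for linear forms $l_1,\dots,l_r$ such that $h,l_1,\dots,l_r$ are linearly independent. In particular $r\le n$.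
\end{proposition}

\begin{proof}
\emph{The modification.} By (F2)(iii), $G_D$ is torsion-free of rank $r$ and degree $-1$. As it is not stable, there is $F\subset G_D$ of rank $a$, $0<a<r$, and degree $d\ge-\frac ar>-1$; since $d$ is an integer, $d\ge0$. Saturating $F$ keeps $a$ and does not lower $d$, so we may assume that $G_D/F$ is torsion-free on $D$. Let $G'=\ker(G\to i_*(G_D/F))$, where $i\colon D\hookrightarrow\mathbb{P}^n$ is the inclusion. By Lemma~\ref{lem:mod} it is reflexive and
\[
\deg G'=-1-(r-a)=-(r+1-a),\qquad \delta(G')=\delta(G(-1))+d=d .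
\]
Here $\delta(G(-1))=0$ by Lemma~\ref{lem:delta}(i); this is where $c_2=1$ enters.

\emph{The HN slopes of $G'$ lie in $[-1,0)$.} For the upper bound, let $G'_1\subset G'$ be the first step of the HN filtration. It is a subsheaf of $G$. If its rank is less than $r$, stability of $G$ gives $\mu(G'_1)<-\frac1r<0$. If its rank is $r$, then $G'_1=G'$, whose degree $-(r+1-a)$ is negative because $a<r$.

For the lower bound, let $B$ be the last HN factor and $b$ its rank. If $b=r$, then $B=G'$ has slope $-\frac{r+1-a}{r}\ge-1$ because $a\ge1$. Let $b<r$, and let $C\subset B$ be the image of $G(-1)$, so that $\operatorname{rk}C=b$ and $\deg B\ge\deg C$ by Lemma~\ref{lem:mod}(ii). The slope of $G(-1)$ is $-1-\frac1r$, slightly less than $-1$, but integrality makes up the difference: $C$ is a quotient of the stable sheaf $G(-1)$ with $0<b<r$, so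
\[
\deg C>b\bigl(-1-\tfrac1r\bigr)=-b-\tfrac br>-b-1 ,
\]
and hence $\deg B\ge\deg C\ge-b$.

\emph{The equality case.} Lemma~\ref{lem:delta}(iii) gives $d=\delta(G')\le0$. So $d=0=\delta(G')$, and by the same lemma every HN factor of $G'$ has slope $0$ or $-1$, hence $-1$. As the HN slopes are distinct, there is only one factor: $G'$ is semistable of slope $-1$. Therefore $r+1-a=r$, that is, $a=1$. From $\delta(G')=0$ and $\deg G'=-r$ we get $\mathrm{ch}_2(G')=\frac r2$. So $G'(1)$ is semistable and reflexive, with $\deg G'(1)=0$ and $\mathrm{ch}_2(G'(1))=\frac r2-r+\frac r2=0$. By Lemma~\ref{lem:trivial}, $G'(1)\cong\mathcal{O}^r$.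

\emph{Reading off $G$.} The sequence \eqref{eq:mod} for $G$, twisted by $\mathcal{O}(1)$, is
\begin{equation}\label{eq:read}
0\to G\to\mathcal{O}^r\to i_*F(1)\to0 .
\end{equation}
Here $F$ is torsion-free on $D$ of rank $1$ and degree $0$, so $F\subset F^{**}\cong\mathcal{O}_D$. Hence $G=\ker\bigl((s_1,\dots,s_r)\colon\mathcal{O}^r\to\mathcal{O}_D(1)\bigr)$ with $s_i\in H^0(\mathcal{O}_D(1))$. A nonzero section of $G$ would give a subsheaf $\mathcal{O}\subset G$ of rank $1<r$ and slope $0>-\frac1r$; so $H^0(G)=0$, which means that $s_1,\dots,s_r$ are linearly independent. Lift the $s_i$ to linear forms $l_i$ on $\mathbb{P}^n$; then $h,l_1,\dots,l_r$ are linearly independent. Forgetting the first coordinate maps $K(h,l_1,\dots,l_r)$ to $\mathcal{O}^r$. This is injective, since $hu_0=-\sum l_iu_i$ determines $u_0$, and its image is $\{u:\sum l_iu_i\in h\,\mathcal{O}\}=\ker(\mathcal{O}^r\to\mathcal{O}_D(1))=G$.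

Finally, there are at most $n+1$ independent linear forms on $\mathbb{P}^n$, so $r\le n$.
\end{proof}

\begin{remark}
By \eqref{eq:read}, $F(1)$ is the image of $(s_1,\dots,s_r)$, so $F$ is the ideal sheaf in $\mathcal{O}_D$ of $\Lambda=\{h=l_1=\dots=l_r=0\}$. It is not a line bundle when $r<n$; this is why we worked with torsion-free $F$ throughout. If $c_2(G)$ is arbitrary, then $\delta(G')=d+1-c_2(G)$, and the argument yields only $0\le d\le c_2(G)-1$; for the minimal value $c_2=1$ the two bounds meet, and this forces the equality case.
\end{remark}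

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We argue by induction on $n$. By Proposition~\ref{prop:key} it is enough to find a hyperplane $D$ such that $G_D$ is not stable: then $G\cong K(l_0,\dots,l_r)$ with $r\le n$, and since $r\ge n$ by hypothesis, $r=n$ and $G\cong\Omega(1)$.

\emph{The case $n=2$.} Let $D$ be any line. Then $G_D$ is a torsion-free sheaf of rank $r\ge2$ on $\mathbb{P}^1$, hence a direct sum of at least two line bundles, and a summand of maximal degree shows that it is not stable.

\emph{The case $n\ge3$.} Let $D$ be a general hyperplane, so that $G_D$ is reflexive, of rank $r\ge n$, with $c_1=-1$ and $c_2=1$. If $G_D$ were stable, Theorem~\ref{thm:main} on $D\cong\mathbb{P}^{n-1}$ would give $r=n-1$, a contradiction. So $G_D$ is not stable. \qed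

\begin{remark}
For $n\ge3$ none of the hypotheses $r\ge n$, stability and reflexivity in Theorem~\ref{thm:main} can be dropped. If $2\le r<n$, the sheaves $K(l_0,\dots,l_r)$ satisfy all hypotheses except $r\ge n$ (Theorem~\ref{thm:class}), and $\mathcal{O}^{n-r}\oplus K(l_0,\dots,l_r)$ satisfies all of them except stability. The kernel of a surjection from $\Omega_{\mathbb{P}^n}(1)$ to the skyscraper sheaf $\mathbb{C}_x$ of a point has the same rank, $c_1$ and $c_2$ as $\Omega_{\mathbb{P}^n}(1)$; it is stable, because its subsheaves are subsheaves of $\Omega_{\mathbb{P}^n}(1)$, but it is not reflexive. On the other hand, for $c_1=-1$ semistability already implies stability: a subsheaf of rank $s$ with $0<s<r$ cannot have slope exactly $-\frac1r$, since $-\frac sr$ is not an integer.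
\end{remark}

\section{The classification}\label{sec:class}

We prove Theorem~\ref{thm:class}. The rank may now be smaller than $n$, so a stable restriction $G_D$ is no longer immediately contradictory; if $G_D$ is stable, we have to extend its description from $D$ to $\mathbb{P}^n$.

\subsection*{The bound on $c_2$}
If $c_1=-1$ and $r\ge2$, then (F1) gives $\frac12-c_2\le\frac1{2r}<\frac12$, so $c_2>0$, that is, $c_2\ge1$.

\subsection*{The sheaves $K(l_0,\dots,l_r)$}
Let $2\le r\le n$, $K=K(l_0,\dots,l_r)$, and let $\Lambda=\{l_0=\dots=l_r=0\}$, a linear subspace of codimension $r+1\ge3$, empty exactly when $r=n$. The image of $(l_0,\dots,l_r)$ is $I_\Lambda(1)$: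
\begin{equation}\label{eq:K}
0\to K\to\mathcal{O}^{r+1}\to I_\Lambda(1)\to0 .
\end{equation}
By (F2)(i), $K$ is reflexive. Since $\Lambda$ has codimension $\ge3$, $\mathrm{ch}(K)$ agrees with $(r+1)-e^H$ up to degree $2$, so $\operatorname{rk}K=r$, $\deg K=-1$ and $\mathrm{ch}_2(K)=-\frac12$.

\emph{Stability.} Let $A\subset K$ have rank $s$, $0<s<r$. Then $\deg A\le0$, because $\mathcal{O}^{r+1}$ is semistable. Suppose that $\deg A=0$, and let $\bar A$ be the saturation of $A$ in $\mathcal{O}^{r+1}$. It lies in $K$, because $\mathcal{O}^{r+1}/K$ is torsion-free, and $0=\deg A\le\deg\bar A\le0$. So $\mathcal{O}^{r+1}/\bar A$ is globally generated and torsion-free of degree $0$, hence trivial by Lemma~\ref{lem:gg}. The projection $\mathcal{O}^{r+1}\to\mathcal{O}^{r+1-s}$ is then given by a constant matrix, so $\bar A\cong\mathcal{O}^s$ and $H^0(K)\ne0$. This contradicts the independence of the $l_i$. Hence $\deg A\le-1<-\frac sr$, and $K$ is stable.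

\emph{Singularities.} Off $\Lambda$ the map to $\mathcal{O}(1)$ is onto, so $K$ is locally free there. If $K$ were free at a point $x\in\Lambda$, the exact sequence $0\to K\to\mathcal{O}^{r+1}\to\mathcal{O}(1)\to\mathcal{O}_\Lambda(1)\to0$ would show that $\mathcal{O}_{\Lambda,x}$ has projective dimension at most $2$. But $\Lambda$ is cut out at $x$ by a regular sequence of length $r+1$, so this projective dimension is $r+1\ge3$. Hence the locus $\mathrm{Sing}(K)$ where $K$ is not locally free is $\Lambda$, and $K$ is locally free if and only if $r=n$.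

\emph{Isomorphism classes.} A change of basis of $W=\langle l_0,\dots,l_r\rangle$ changes $K$ by an automorphism of $\mathcal{O}^{r+1}$, so $K$ depends only on $W$ up to isomorphism. Conversely $K$ determines $W$: if $r<n$, then $W$ is the space of linear forms vanishing on $\Lambda=\mathrm{Sing}(K)$; if $r=n$, there is only one $W$.

\subsection*{There are no other sheaves}
Let $G$ be stable and reflexive of rank $r\ge2$ on $\mathbb{P}^n$ with $c_1=-1$ and $c_2=1$. We show by induction on $n$ that $G\cong K(l_0,\dots,l_r)$ with independent $l_i$. For $n=2$ this is Theorem~\ref{thm:main}. Let $n\ge3$. If $G_D$ is not stable for some hyperplane $D$, Proposition~\ref{prop:key} gives the claim. So assume that $G_D$ is stable for every $D$. For general $D$ the sheaf $G_D$ is reflexive, so by induction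
\[
r\le n-1,\qquad G_D\cong K(m_0,\dots,m_r)
\]
for independent linear forms $m_0,\dots,m_r$ on $D$.

If $n\ge4$ we shall extend this presentation from $D$ to $\mathbb{P}^n$. The extension needs $H^2(\mathcal{O}_D(j))=0$ for all $j$, which fails on a plane; so we treat $n=3$ separately, and show that there the assumption is contradictory.

\emph{The case $n=3$.} Now $r=2$. For every plane $D$ the sheaf $G_D$ is torsion-free and stable, so $(G_D)^{**}$ is stable of degree $-1$, with $\mathrm{ch}_2=-\frac12+\lambda$, where $\lambda$ is the length of $(G_D)^{**}/G_D$. By (F1), $-\frac12+\lambda\le\frac14$, so $\lambda=0$. Thus $G_D$ is reflexive on a smooth surface, that is, locally free, for \emph{every} plane $D$. This implies that $G$ is locally free. Indeed, every point $x\in\mathbb{P}^3$ lies on a plane $D$; the local equation of $D$ at $x$ is a nonzerodivisor on $\mathcal{O}_x$ and on $G_x$, and a finitely generated module over a local ring that becomes free modulo an element of the maximal ideal which is a nonzerodivisor on the ring and on the module is itself free. So $G$ is a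 bundle of rank $2$, and therefore $c_3(G)=0$ and $\mathrm{ch}_3(G)=\frac16(c_1^3-3c_1c_2)=\frac13$. With $\mathrm{td}(\mathbb{P}^3)=1+2H+\frac{11}6H^2+H^3$, Riemann--Roch gives
\[
\chi(G)=2-\tfrac{11}{6}+2\cdot\bigl(-\tfrac12\bigr)+\tfrac13=-\tfrac12 ,
\]
which is not an integer. So this case does not occur.

\emph{The case $n\ge4$.} The dual $G^*$ should be the quotient of $\mathcal{O}^{r+1}$ by $\mathcal{O}(-1)$, up to a small error, so we look for $r+1$ sections of $G^*$. Choose $D$ so general that both $G_D$ and $(G^*)_D$ are reflexive. The closed set $\mathrm{Sing}(G)$ where $G$ is not locally free has codimension $\ge3$ in $\mathbb{P}^n$, so it meets $D$ in codimension $\ge2$. The natural map $(G^*)_D\to(G_D)^*$ is an isomorphism off $\mathrm{Sing}(G)\cap D$ and both sheaves are reflexive, so $(G^*)_D\cong(G_D)^*$; we write $G_D^*$ for this sheaf.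

Let $\Lambda'\subset D$ be the zero set of $m_0,\dots,m_r$. It has codimension $r+1\ge3$ in $D$ (or is empty), so $\mathcal{H}om(I_{\Lambda'},\mathcal{O}_D)=\mathcal{O}_D$ and $\mathcal{E}xt^1(I_{\Lambda'},\mathcal{O}_D)\cong\mathcal{E}xt^2(\mathcal{O}_{\Lambda'},\mathcal{O}_D)=0$. Dualizing the sequence \eqref{eq:K} on $D$ we get
\begin{equation}\label{eq:dualD}
0\to\mathcal{O}_D(-1)\to\mathcal{O}_D^{r+1}\to G_D^*\to0 .
\end{equation}
Since $\dim D\ge3$, both $H^1(\mathcal{O}_D(j))$ and $H^2(\mathcal{O}_D(j-1))$ vanish, so $H^1(G_D^*(j))=0$ for all $j$. Therefore $H^1(G^*(j-1))\to H^1(G^*(j))$ is surjective for all $j$, and by (F3), applied to the reflexive sheaf $G^*$, $H^1(G^*(j))=0$ for all $j$. Moreover $H^0(G^*(-1))=\operatorname{Hom}(G,\mathcal{O}(-1))=0$: the image of a nonzero map would be a quotient of $G$ of rank $1<r$ and degree $\le-1<-\frac1r$, contradicting stability. Hence restriction to $D$ and \eqref{eq:dualD} give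
\[
H^0(G^*)\cong H^0(G_D^*)\cong H^0(\mathcal{O}_D^{r+1})=\mathbb{C}^{r+1}.
\]
Let $\psi\colon\mathcal{O}^{r+1}\to G^*$ be the evaluation map. On $D$ it becomes the surjection of \eqref{eq:dualD}, so the support of $T=\operatorname{coker}\psi$ does not meet $D$ and is therefore finite. Let $I=\operatorname{im}\psi\subset G^*$; it is torsion-free of rank $r$. The kernel of $\psi$ has rank $1$ and is reflexive by (F2)(i), hence it is a line bundle; its degree is $-\deg I=-\deg G^*+\deg T=-1$, because $\deg G^*=-\deg G=1$ and $\deg T=0$. So there are exact sequences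
\[
0\to\mathcal{O}(-1)\to\mathcal{O}^{r+1}\to I\to0,\qquad 0\to I\to G^*\to T\to0 .
\]
Since $T$ has finite support, $\mathcal{H}om(T,\mathcal{O})=\mathcal{E}xt^1(T,\mathcal{O})=0$, and the second sequence gives $I^*\cong G^{**}=G$. Dualizing the first, we find
\[
G\cong I^*\cong\ker\bigl((l_0,\dots,l_r)\colon\mathcal{O}^{r+1}\to\mathcal{O}(1)\bigr)
\]
for some linear forms $l_0,\dots,l_r$. They are linearly independent because $H^0(G)=0$, as in the proof of Proposition~\ref{prop:key}. So $G\cong K(l_0,\dots,l_r)$.

This completes the induction, and with it the proof of Theorem~\ref{thm:class}: the existence statement follows since $r+1$ independent linear forms exist exactly for $r\le n$, and the last assertion follows since $K(l_0,\dots,l_r)$ is locally free only for $r=n$. \qed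

\begin{thebibliography}{9}

\bibitem{Hartshorne}
R. Hartshorne, \emph{Stable reflexive sheaves}.

\bibitem{HL}
Huybrechts and Lehn, \emph{Geometry of Moduli Spaces of Sheaves}.

\bibitem{Langer}
Langer, Ann. of Math. \textbf{159} (2004).

\bibitem{MVB}
\emph{Moduli of vector bundles and group action}, \url{http://jvalles.perso.univ-pau.fr/pageweb/wyknojj.pdf}.

\end{thebibliography}

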